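\title{Reducibility of scalar generalized Verma modules and the roots of a Bernstein--Sato polynomial}

\begin{abstract}
Let $\mathfrak p=\mathfrak l+\mathfrak n$ be a maximal parabolic subalgebra of a simple complex Lie algebra $\mathfrak g$, and let $\lambda$ be the corresponding fundamental weight. A matrix coefficient of the representation with highest weight $\lambda$ defines a polynomial $\Delta$ on $\mathfrak n$; let $b_0$ be its Bernstein--Sato polynomial and put $b(s)=b_0(-s)$. We prove that the generalized Verma module induced from the character $s\lambda$ of the opposite parabolic subalgebra is reducible if and only if $b(s+m)=0$ for some positive integer $m$. The proof treats all pairs $(\mathfrak g,\mathfrak p)$ at once. It realizes the dual module on functions, where irreducibility means that $\Delta^{-s}$ is a generator over the enveloping algebra, and it compares this with generation over the Weyl algebra by a growth estimate.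
\end{abstract}

\section{Introduction}\label{sec:intro}

The modules induced from the one-dimensional representations of a maximal parabolic subalgebra form a family with one complex parameter, and the first question about such a family is for which values of the parameter the module is reducible. This paper reads the answer off from the roots of one polynomial.

Let $\mathfrak g$ be a simple complex Lie algebra with Cartan subalgebra $\mathfrak h$ and a fixed system of positive roots. A maximal standard parabolic subalgebra $\mathfrak p=\mathfrak l+\mathfrak n$ is determined by a simple root $\beta$: the nilradical $\mathfrak n$ is the sum of the root spaces $\mathfrak g_\alpha$ for the positive roots $\alpha$ in which $\beta$ has a nonzero coefficient, and the Levi factor $\mathfrak l$ is the sum of $\mathfrak h$ and the root spaces of the roots that do not involve $\beta$. Let $\bar{\mathfrak p}=\mathfrak l+\bar{\mathfrak n}$ be the opposite parabolic subalgebra, and let $\lambda$ be the fundamental weight corresponding to $\beta$. Since $\lambda$ is orthogonal to the roots of $\mathfrak l$,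 its extension by zero on the root spaces is a character of $\bar{\mathfrak p}$. For $s\in\mathbf C$ let $\mathbf C_{s\lambda}$ be the line on which $\bar{\mathfrak p}$ acts by $s\lambda$, and consider the generalized Verma module
\[
M(s)=\mathcal U(\mathfrak g)\otimes_{\mathcal U(\bar{\mathfrak p})}\mathbf C_{s\lambda}.
\]
By the Poincar\'e--Birkhoff--Witt (PBW) theorem, $M(s)$ is a free $\mathcal U(\mathfrak n)$-module of rank one, with basis $\mathbf 1=1\otimes1$.

Let $V$ be the irreducible finite-dimensional $\mathfrak g$-module with highest weight $\lambda$, let $v_-\in V$ be a lowest weight vector, and let $v_-^*\in V^*$ be a lowest weight vector of the dual module; its weight is $-\lambda$. Elements of $\mathfrak n$ act nilpotently on $V$, so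
\[
\Delta(X)=\Delta_\beta(X)=\langle v_-^*,\exp(X)\,v_-\rangle,\qquad X\in\mathfrak n,
\]
is a polynomial on $\mathfrak n$, determined up to a nonzero scalar. It is nonzero (Section~\ref{sec:ring}).

Let $\mathcal D$ be the Weyl algebra of $\mathfrak n$, that is, the algebra of differential operators on $\mathfrak n$ with polynomial coefficients. Put $\mathbf C[\mathfrak n]_\Delta=\mathbf C[\mathfrak n][\Delta^{-1}]$, and let $\sigma$ be an indeterminate that commutes with $\mathcal D$. The algebra $\mathcal D[\sigma]$ acts on the free $\mathbf C[\mathfrak n]_\Delta[\sigma]$-module with basis a symbol $\Delta^\sigma$, a derivation $\xi$ acting by $\xi(h\Delta^\sigma)=(\xi h+\sigma h\,\xi\Delta/\Delta)\Delta^\sigma$; we write $\Delta^{\sigma+j}=\Delta^j\Delta^\sigma$ for $j\in\mathbf Z$. The polynomials $c\in\mathbf C[\sigma]$ with $c(\sigma)\Delta^\sigma\in\mathcal D[\sigma]\Delta^{\sigma+1}$ form an ideal, and the existence theorem for Bernstein--Sato polynomials says that this ideal is not zero. Its monic generator $b_0$ is the \emph{Bernstein--Sato polynomial} of $\Delta$: the monic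 polynomial of least degree for which there is $D(\sigma)\in\mathcal D[\sigma]$ with
\begin{equation}\label{eq:BS}
D(\sigma)\,\Delta^{\sigma+1}=b_0(\sigma)\,\Delta^\sigma .
\end{equation}
Thus $b_0$ records the obstruction to recovering $\Delta^\sigma$ from $\Delta^{\sigma+1}$ by differentiation. It does not change when $\Delta$ is rescaled. The roots of $b_0$ are negative (a fact that we shall not use), and the $b$-function of $\Delta$ is normalized as $b(s)=b_0(-s)$, so that its roots are positive.

\begin{theorem}\label{thm:main}
Let $\mathfrak p$ be any maximal standard parabolic subalgebra of any simple complex Lie algebra $\mathfrak g$, and let $s\in\mathbf C$. Then $M(s)$ is reducible if and only if $b(s+m)=0$ for some $m=1,2,3,\dots$.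
\end{theorem}

This statement is posed as a conjecture in \cite{DOHS}, and it is known to hold when $\mathfrak n$ is abelian. Three examples show why one would expect it.

\begin{example}\label{ex:sl2}
Let $\mathfrak g=\mathfrak{sl}(2,\mathbf C)$ with the standard basis $E,F,H$. Then $V=\mathbf C^2$, $\Delta(xE)=x$, and $\partial_x x^{\sigma+1}=(\sigma+1)x^\sigma$; by Example~\ref{ex:one} below, $b_0(\sigma)=\sigma+1$ and $b(s)=1-s$. The vectors $E^k\mathbf 1$, of weight $s+2k$, form a basis of $M(s)$, and $[F,E]=-H$ gives
\[
FE^k\mathbf 1=-\sum_{j=0}^{k-1}(s+2j)\,E^{k-1}\mathbf 1=k\,b(s+k)\,E^{k-1}\mathbf 1 .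
\]
A nonzero proper submodule is spanned by the $E^j\mathbf 1$ with $j\ge k$, for some $k\ge1$, and this span is a submodule exactly when $b(s+k)=0$.
\end{example}

\begin{example}\label{ex:one}
The number $1$ is always a root of $b$. Indeed $\Delta(0)=\langle v_-^*,v_-\rangle=0$, because $v_-^*$ pairs only with the weight $\lambda$; so $\Delta^{-1}$ is not a polynomial, while \eqref{eq:BS} at $\sigma=-1$ says that $b_0(-1)\Delta^{-1}$ is the polynomial $D(-1)1$. The theorem therefore predicts reducibility at $s=-k$ for $k=0,1,2,\dots$. This is visible directly: $\bar{\mathfrak p}$ acts on $(v_-^*)^{\otimes k}\in(V^*)^{\otimes k}$ by $-k\lambda$, so $M(-k)$ has a nonzero finite-dimensional quotient.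
\end{example}

\begin{example}\label{ex:det}
Other roots of $b$ detect further points. Let $\mathfrak g=\mathfrak{sl}(4,\mathbf C)$ and $\beta=\varepsilon_2-\varepsilon_3$. Then $\mathfrak n$ consists of the matrices $X=\sum x_{ij}E_{ij}$ with $i\in\{1,2\}$, $j\in\{3,4\}$, and $V=\bigwedge^2\mathbf C^4$. The polynomial $\Delta(X)$ is the coefficient of $e_1\wedge e_2$ in $(e_3+Xe_3)\wedge(e_4+Xe_4)$, namely $\Delta=x_{13}x_{24}-x_{14}x_{23}$. We have
\begin{align*}
\partial_{13}\partial_{24}\Delta^{\sigma+1}&=(\sigma+1)\bigl(\Delta^\sigma+\sigma x_{13}x_{24}\Delta^{\sigma-1}\bigr),\\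
\partial_{14}\partial_{23}\Delta^{\sigma+1}&=(\sigma+1)\bigl(-\Delta^\sigma+\sigma x_{14}x_{23}\Delta^{\sigma-1}\bigr),
\end{align*}
and the difference is $(\sigma+1)(\sigma+2)\Delta^\sigma$. Hence $b$ divides $(1-s)(2-s)$. A root at $2$ would add one point, $s=1$, to those of Example~\ref{ex:one}, and $M(1)$ is in fact reducible. Let $u=E_{13}E_{24}-E_{14}E_{23}$. The relations $[E_{ij},E_{kl}]=\delta_{jk}E_{il}-\delta_{li}E_{kj}$ give $[E_{21},u]=[E_{43},u]=0$ and
\[
E_{32}u\mathbf 1=\bigl(-E_{12}E_{24}+E_{13}E_{34}+E_{14}(E_{22}-E_{33})\bigr)\mathbf 1=(s-1)E_{14}\mathbf 1 .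
\]
At $s=1$ all negative root vectors kill $u\mathbf 1$, so the submodule that it generates is obtained by applying positive root vectors only, and it does not contain $\mathbf 1$. Read in the other direction, Theorem~\ref{thm:main} forces $2$ to be a root of $b$.
\end{example}

For the proof we put $t=-s$; then $b(s+m)=b_0(t-m)$. We shall construct a graded ring $R=\bigoplus_kR_k$ of functions on the group of $\mathfrak g$ and two elements $f_+,f_-\in R_1$ with $f_-/f_+=\Delta$. The fractions of degree zero with powers of $f_-$ in the denominator, multiplied by a formal power $f_-^t$, form a $\mathfrak g$-module $F_t$, and $f_-^t$ corresponds to $\Delta^t$ in coordinates on $\mathfrak n$. The theorem is the equivalence of the first and the last of the following four conditions: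
\begin{itemize}
\item[(A)] $M(-t)$ is irreducible;
\item[(B)] $f_-^t$ generates $F_t$ over $\mathcal U(\mathfrak g)$;
\item[(C)] $\Delta^t$ generates $\mathbf C[\mathfrak n]_\Delta\Delta^t$ over $\mathcal D$;
\item[(D)] $b_0(t-m)\ne0$ for all integers $m\ge1$.
\end{itemize}
The equivalence of (A) and (B) is a duality (Proposition~\ref{prop:dual}), and the equivalence of (C) and (D) holds for every nonzero polynomial (Proposition~\ref{prop:CD}). The heart of the matter is the implication from (C) to (B) (Proposition~\ref{prop:BC}). The algebra $\mathcal D$ contains the multiplications by functions, which $\mathcal U(\mathfrak g)$ does not provide; we trade them for multiplication by a finite-dimensional $\mathfrak g$-module $R_k$, and we show by a growth estimate (Lemma~\ref{lem:growth}) that this multiplication cannot fill the gap between a proper submodule and the whole module.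

\section{The projective plane}\label{sec:P2}

All the objects can be seen for $\mathfrak g=\mathfrak{sl}(3,\mathbf C)$ and $\beta=\varepsilon_1-\varepsilon_2$. Here $V=\mathbf C^3$, $\mathfrak n=\mathbf CE_{12}+\mathbf CE_{13}$, and $\Delta(yE_{12}+zE_{13})$ is the coefficient of $e_1$ in $e_3+ze_1$. So $\Delta=z$ and $b_0(\sigma)=\sigma+1$.

Let $R=\mathbf C[x_1,x_2,x_3]$, graded by degree, with $E_{ij}$ acting as $x_i\partial_j$, and let $f_+=x_1$, $f_-=x_3$. The same operators act on the space $F_t$ with basis the formal monomials $x_1^ix_2^jx_3^{t-i-j}$, $i,j\ge0$. We compare (B) and (D) by hand. If $t\in\mathbf Z_{\ge0}$, then $x_3^t$ generates only polynomials of degree $t$, and (B) fails. Otherwise every monomial is reached from $x_3^t$ in two moves.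

\emph{First move.} We have
\[
E_{13}^m\,x_3^t=t(t-1)\cdots(t-m+1)\,x_1^mx_3^{t-m}=b_0(t-1)\cdots b_0(t-m)\,x_1^mx_3^{t-m}.
\]
The appearance of $b_0$ is explained by the affine coordinates $y=x_2/x_1$, $z=x_3/x_1$: in them $x_1^mx_3^{t-m}=z^{t-m}x_1^t$ and $E_{13}=\partial_z$, so the first move is the functional equation \eqref{eq:BS} applied $m$ times.

\emph{Second move.} The negative root vectors $E_{21},E_{31},E_{32}$ differentiate only in $x_1$ and $x_2$, so they treat $x_3^{t-m}$ as a constant, and they spread the highest weight vector $x_1^m$ over the whole space $R_m$. Explicitly, $E_{21}^j(x_1^mx_3^{t-m})=\frac{m!}{(m-j)!}\,x_1^{m-j}x_2^jx_3^{t-m}$ for $0\le j\le m$, and these vectors, for all $m$ and $j$, span $F_t$.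

Two features deserve attention. First, exchanging $x_1$ and $x_3$ gives an equivalent problem, whether $x_1^t$ generates the span $A_t$ of the monomials $x_1^{t-i-j}x_2^ix_3^j$. This version is the one directly dual to $M(-t)$, but in the coordinates $y,z$ its generator is the constant function $1$, and $\mathcal D\cdot1=\mathbf C[y,z]$ whatever $t$ is. The Weyl algebra sees the parameter only through the generator $x_3^t=z^tx_1^t$. This is why both models are needed.

Second, the operator $D=\partial_z$ happens to come from $\mathcal U(\mathfrak n)$. In general \eqref{eq:BS} provides only an operator $\sum p_iu_i$ with $u_i$ from $\mathcal U(\mathfrak n)$ and coefficients $p_i$ that are polynomials in the affine coordinates. In the example such a coefficient is $p(y,z)=r/x_1^k$ with $r\in R_k$. Clearing the denominator, we would learn not that $x_1^mx_3^{t-m}$ lies in the submodule $S$ generated by $x_3^t$, but that $x_1^{m+k}x_3^{t-m}$ lies in the product $R_kS\subset F_{t+k}$. The general proof makes the second move in $F_{t+k}$ and then cancels the factor $R_k$.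

\section{A graded ring of functions on the group}\label{sec:ring}

Let $\mathfrak u$ and $\bar{\mathfrak u}$ be the sums of all positive and of all negative root spaces. Let $G$ be the simply connected complex algebraic group with Lie algebra $\mathfrak g$, let $H,L,N,\bar N,U$ be the connected subgroups with Lie algebras $\mathfrak h,\mathfrak l,\mathfrak n,\bar{\mathfrak n},\mathfrak u$, and let $\bar P=L\bar N$. Let $W$ be the Weyl group, $W_{\mathfrak l}$ the subgroup generated by the reflections in the simple roots other than $\beta$, and $\dot w\in G$ a representative of $w\in W$. We use the following standard facts.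
\begin{itemize}
\item[(G1)] The map $\exp\colon\mathfrak n\to N$ is an isomorphism of varieties. Through it we identify $\mathbf C[\mathfrak n]$ with $\mathbf C[N]$, and $\mathcal D$ with the algebra of differential operators on $N$.
\item[(G2)] Multiplication maps $\bar P\times N$ isomorphically onto a dense open subset $\bar PN$ of $G$. Also $U=(U\cap L)N$, so that $\bar PU=\bar PN$.
\item[(G3)] (Bruhat decomposition.) $G=\bigcup_{w\in W}\bar P\dot wU$.
\item[(G4)] The stabilizer in $W$ of a dominant weight is generated by the simple reflections that fix it. So the stabilizer of $\lambda$ is $W_{\mathfrak l}$, whose representatives lie in $L$.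
\item[(G5)] Under the right translations $(\rho(x)\varphi)(g)=\varphi(gx)$, every $G$-stable subspace of $\mathbf C[G]$ is a direct sum of irreducible finite-dimensional modules, and in each of these the $U$-fixed vectors form a line, the highest weight space.
\end{itemize}

The group $\bar P$ stabilizes the line through $v_-^*$. Indeed $\bar{\mathfrak u}$ kills $v_-^*$; and if $\alpha$ is a positive root of $\mathfrak l$, then $v_-^*$ is a lowest weight vector of weight $0$ for the copy of $\mathfrak{sl}(2,\mathbf C)$ attached to $\alpha$, so $\mathfrak g_\alpha$ kills it too. Write $\bar p\,v_-^*=\chi(\bar p)^{-1}v_-^*$ for $\bar p\in\bar P$; then $d\chi=\lambda$. For $k\ge0$ let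
\[
R_k=\{\varphi\in\mathbf C[G]:\ \varphi(\bar pg)=\chi(\bar p)^k\varphi(g)\ \text{ for all }\bar p\in\bar P,\ g\in G\},\qquad R=\bigoplus_{k\ge0}R_k .
\]
The characters $\chi^k$ are distinct, and eigenfunctions of distinct characters are linearly independent, so the sum is direct and $R$ is a graded subring of the domain $\mathbf C[G]$. Right translations commute with left translations; hence $G$ acts on $R$ through $\rho$ by graded automorphisms, and $\mathfrak g$ acts by the degree-preserving derivations
\[
(Y\varphi)(g)=\frac{d}{d\epsilon}\Big|_{\epsilon=0}\varphi(g\exp\epsilon Y).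
\]

Let $v_+\in V$ be the highest weight vector with $\langle v_-^*,v_+\rangle=1$, let $g_0\in G$ represent the longest element of $W$, and normalize $v_-=g_0v_+$. Put
\[
f_\pm(g)=\langle v_-^*,gv_\pm\rangle .
\]
Since $\langle v_-^*,\bar pgv_\pm\rangle=\langle\bar p^{-1}v_-^*,gv_\pm\rangle=\chi(\bar p)\langle v_-^*,gv_\pm\rangle$, both functions lie in $R_1$. The map that sends $v\in V$ to the function $g\mapsto\langle v_-^*,gv\rangle$ commutes with $G$, so
\begin{equation}\label{eq:fpm}
f_-=\rho(g_0)f_+,\qquad \mathfrak uf_+=0,\qquad\bar{\mathfrak u}f_-=0,\qquad f_+|_N=1,\qquad f_-|_N=\Delta,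
\end{equation}
and $f_+$ has weight $\lambda$. In particular $f_+\neq0$ and $f_-\ne0$. For a nonzero homogeneous $f\in R$ the localization $R[f^{-1}]$ is graded, and $R[f^{-1}]_0$ denotes its part of degree zero.

\begin{lemma}\label{lem:ring}
\begin{itemize}
\item[(a)] $R_k$ is the irreducible finite-dimensional $G$-module with highest weight $k\lambda$, and $f_+^k$ is a highest weight vector. In particular $R_k=\mathcal U(\bar{\mathfrak u})f_+^k$.
\item[(b)] $\{g\in G: f_+(g)\ne0\}=\bar PN$.
\item[(c)] Restriction to $N$ is a ring isomorphism $R[f_+^{-1}]_0\to\mathbf C[N]$.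
\end{itemize}
\end{lemma}

\begin{proof}
(a) A $U$-fixed element $\varphi\in R_k$ satisfies $\varphi(\bar pu)=\chi(\bar p)^k\varphi(e)$, and $\bar PU$ is dense, so $\varphi$ is determined by $\varphi(e)$. By (G5), $R_k$ has at most one irreducible summand. It contains the nonzero $U$-fixed vector $f_+^k$ of weight $k\lambda$.

(b) We have $f_+(\bar p\dot wu)=\chi(\bar p)\langle v_-^*,\dot wv_+\rangle$, and $\dot wv_+$ is a nonzero vector of weight $w\lambda$. The pairing is nonzero if and only if $w\lambda=\lambda$, that is, $w\in W_{\mathfrak l}$ by (G4). For such $w$ we have $\bar P\dot wU=\bar PU=\bar PN$. Now use (G3).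

(c) An element $r/f_+^k$ with $r\in R_k$ is a regular function on $\bar PN$, invariant under left translation by $\bar P$. If it vanishes on $N$, then $r$ vanishes on the dense set $\bar PN$, so restriction is injective. Let $q\in\mathbf C[N]$. By (G2), $\tilde q(\bar pn)=q(n)$ defines a regular function on $\bar PN$. By (b) this set is the principal open subset defined by $f_+$ in the affine variety $G$, so $r=f_+^k\tilde q$ extends to an element of $\mathbf C[G]$ for some $k$. The transformation rule that defines $R_k$ holds for $r$ on $\bar PN$, hence on $G$. Thus $r\in R_k$ and $q$ is the restriction of $r/f_+^k$.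
\end{proof}

From now on we identify the two rings in (c). Then $\Delta=f_-/f_+$, which is nonzero. By (b) and $f_-(g)=f_+(gg_0)$, the hypersurface $\Delta=0$ is the part of $N$ that lies outside the translated open cell $\bar PNg_0^{-1}$; so $\Delta$ governs the passage between two opposite charts. Let $\widetilde R=R[(f_+f_-)^{-1}]$. For $r\in R_{i+j}$ we have $r/(f_+^if_-^j)=(r/f_+^{i+j})\Delta^{-j}$, and therefore
\[
\widetilde R_0=\mathbf C[N][\Delta^{-1}]=\mathbf C[N]_\Delta .
\]
In the case of Section~\ref{sec:P2}, the forms of degree $k$ in the entries $x_1,x_2,x_3$ of the first row of $g\in SL(3,\mathbf C)$ make up a nonzero submodule of $R_k$, hence all of it by (a); and $f_+=x_1$, while $f_-=x_3$ up to a scalar.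

\section{Two models of the dual module}\label{sec:models}

The derivations $Y\in\mathfrak g$ extend to $\widetilde R$. For $f\in\{f_+,f_-\}$ and $t\in\mathbf C$, let $\widetilde Rf^t$ be the free $\widetilde R$-module with basis a symbol $f^t$, and put
\begin{equation}\label{eq:action}
Y(hf^t)=\Bigl(Yh+t\,h\,\frac{Yf}{f}\Bigr)f^t,\qquad h\in\widetilde R .
\end{equation}
This is a representation of $\mathfrak g$: the commutator of $Y+t\,Yf/f$ and $Z+t\,Zf/f$ is $[Y,Z]+t\bigl(Y(Zf/f)-Z(Yf/f)\bigr)$, and
\[
Y\Bigl(\frac{Zf}f\Bigr)-Z\Bigl(\frac{Yf}f\Bigr)=\frac{YZf-ZYf}{f}-\frac{(Zf)(Yf)-(Yf)(Zf)}{f^2}=\frac{[Y,Z]f}f .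
\]
For $j\in\mathbf Z$ we identify $\widetilde Rf^{t+j}$ with $\widetilde Rf^t$ by $f^{t+j}=f^jf^t$; this respects \eqref{eq:action} because $Y(f^j)=jf^j\,Yf/f$. The product rule
\begin{equation}\label{eq:product}
Y(r\psi)=(Yr)\psi+r(Y\psi),\qquad r\in\widetilde R,\ \psi\in\widetilde Rf^t,
\end{equation}
follows from \eqref{eq:action}. Since $Yf/f\in R[f^{-1}]_0$, the subspaces
\[
A_t=R[f_+^{-1}]_0\,f_+^t=\mathbf C[N]f_+^t,\qquad F_t=R[f_-^{-1}]_0\,f_-^t
\]
are $\mathfrak g$-submodules. For $r\in R_k$ we have $r\cdot hf^t=(rh/f^k)f^{t+k}$, so multiplication defines maps $R_k\otimes A_t\to A_{t+k}$ and $R_k\otimes F_t\to F_{t+k}$, which are $\mathfrak g$-homomorphisms by \eqref{eq:product}. For a submodule $S$ of $A_t$ or $F_t$, we denote by $R_kS$ the image of $R_k\otimes S$; it is a submodule.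

The two families differ by a twist. The automorphism $\rho(g_0)$ of $R$ takes $f_+$ to $f_-$, so
\[
T\colon A_t\to F_t,\qquad T(hf_+^t)=\rho(g_0)(h)\,f_-^t,
\]
is a bijection. The identity $g_0\exp(\epsilon Y)=\exp(\epsilon\operatorname{Ad}(g_0)Y)g_0$ gives $\rho(g_0)\circ Y=(\operatorname{Ad}(g_0)Y)\circ\rho(g_0)$, and hence $T(Y\varphi)=(\operatorname{Ad}(g_0)Y)T(\varphi)$. Also $T(r\varphi)=\rho(g_0)(r)T(\varphi)$ for $r\in R_k$, and $\rho(g_0)R_k=R_k$. Therefore $T$ induces a bijection between the submodules of $A_t$ and those of $F_t$, with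
\begin{equation}\label{eq:T}
T(R_kS)=R_kT(S),\qquad T(\mathcal U(\mathfrak g)f_+^t)=\mathcal U(\mathfrak g)f_-^t .
\end{equation}

We recall the duality that links these modules with $M(-t)$. A \emph{weight module} is a $\mathfrak g$-module that is the direct sum of its $\mathfrak h$-weight spaces; its submodules and quotients are weight modules. If $E$ is a weight module with finite-dimensional weight spaces, its \emph{restricted dual} $E^\circ$ is the direct sum of the duals of the weight spaces, with the action $\langle Y\phi,x\rangle=-\langle\phi,Yx\rangle$. Linear algebra in each weight space shows that $E\mapsto E^\circ$ is an exact contravariant functor with $E^{\circ\circ}=E$, that $S\mapsto S^\perp$ is an inclusion-reversing bijection from the submodules of $E$ to those of $E^\circ$, and that $S^\circ\cong E^\circ/S^\perp$. If $E'$ is finite-dimensional, then each weight space of $E'\otimes E$ is a finite sum $\bigoplus_{\eta'}E'_{\eta'}\otimes E_{\eta-\eta'}$, and $(E'\otimes E)^\circ\cong E'^*\otimes E^\circ$.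

Let $Q^+$ be the set of sums of positive roots, $0$ included; the height of $\nu\in Q^+$ is the sum of its coefficients in the simple roots.

\begin{proposition}\label{prop:dual}
The modules $A_t$ and $M(-t)$ are weight modules with finite-dimensional weight spaces, and $M(-t)\cong A_t^\circ$. Every nonzero submodule of $A_t$ contains $f_+^t$. The following are equivalent: $M(-t)$ is irreducible; $A_t$ is irreducible; $F_t$ is irreducible; $\mathcal U(\mathfrak g)f_+^t=A_t$; $\mathcal U(\mathfrak g)f_-^t=F_t$.
\end{proposition}

\begin{proof}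
\emph{Weights.} For $h\in R[f_+^{-1}]_0$, $x\in H$ and $n\in N$, left invariance under $x\in\bar P$ gives $(\rho(x)h)(n)=h(nx)=h(x^{-1}nx)$. So $H$ acts on $\mathbf C[N]=S(\mathfrak n^*)$ through the adjoint action on $\mathfrak n$, and $A_t\cong S(\mathfrak n^*)\otimes\mathbf C_{t\lambda}$ as $\mathfrak h$-modules. By PBW, $M(-t)\cong S(\mathfrak n)\otimes\mathbf C_{-t\lambda}$ as $\mathfrak h$-modules. Hence the weights of $A_t$ and $M(-t)$ have the form $t\lambda-\nu$ and $-t\lambda+\nu$ with $\nu\in Q^+$, and for each $\nu$ the two weight spaces have the same dimension, the finite number of ways to write $\nu$ as an unordered sum of roots of $\mathfrak n$.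

\emph{The pairing.} A map out of an induced module is given by a vector on which $\bar{\mathfrak p}$ acts by the inducing character; in $A_t^\circ$ this vector is evaluation at the identity. Put $\varepsilon(hf_+^t)=h(e)$. For $Y\in\bar{\mathfrak p}$ we have $(Yh)(e)=\frac d{d\epsilon}\big|_0h(\exp\epsilon Y)=0$, as $h$ is left $\bar P$-invariant, and $(Yf_+)(e)=\frac d{d\epsilon}\big|_0\chi(\exp\epsilon Y)=\lambda(Y)$. By \eqref{eq:action}, $\varepsilon(Y\varphi)=t\lambda(Y)\varepsilon(\varphi)$ for $\varphi\in A_t$. Let $u\mapsto u^\tau$ be the anti-automorphism of $\mathcal U(\mathfrak g)$ with $Y^\tau=-Y$ for $Y\in\mathfrak g$. For $Y\in\bar{\mathfrak p}$,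
\[
\varepsilon\bigl((uY)^\tau\varphi\bigr)=-\varepsilon(Yu^\tau\varphi)=-t\lambda(Y)\,\varepsilon(u^\tau\varphi),
\]
so $\langle u\mathbf 1,\varphi\rangle=\varepsilon(u^\tau\varphi)$ is a well-defined bilinear pairing on $M(-t)\times A_t$. From $(Yu)^\tau=-u^\tau Y$ we get $\langle Yx,\varphi\rangle=-\langle x,Y\varphi\rangle$ for all $Y\in\mathfrak g$. Taking $Y\in\mathfrak h$, we see that weight spaces are orthogonal unless their weights are opposite.

Suppose that $\varphi=hf_+^t$ is orthogonal to $M(-t)$. For $Y\in\mathfrak n$ we have $Yf_+=0$, so for all $j\ge0$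
\[
0=(-1)^j\langle Y^j\mathbf 1,\varphi\rangle=(Y^jh)(e)=\frac{d^j}{d\epsilon^j}\Big|_{0}h(\exp\epsilon Y).
\]
The polynomial $\epsilon\mapsto h(\exp\epsilon Y)$ is therefore zero for every $Y\in\mathfrak n$, and $h=0$. Thus $(A_t)_{t\lambda-\nu}$ injects into the dual of $M(-t)_{-t\lambda+\nu}$; the dimensions agree, so the pairing of these spaces is perfect, and $M(-t)\cong A_t^\circ$. In particular $M(-t)$ is irreducible if and only if $A_t$ is.

\emph{The smallest submodule.} Let $S\ne0$ be a submodule of $A_t$, and choose a nonzero $hf_+^t\in S$ of weight $t\lambda-\nu$ with the height of $\nu$ as small as possible. A positive root vector sends it to an element of $S$ whose weight would have $\nu$ of smaller height, hence to zero. So $Yh=0$ for all $Y\in\mathfrak n$, which means that $h$ is constant on every curve $n\exp\epsilon Y$; thus $h$ is a nonzero constant, and $f_+^t\in S$. Consequently $A_t$ is irreducible if and only if $\mathcal U(\mathfrak g)f_+^t=A_t$. The statements on $F_t$ follow by applying $T$.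
\end{proof}

\section{Powers of $\Delta$ and differential operators}\label{sec:weyl}

For $\alpha\in\mathbf C$ let $\mathbf C[N]_\Delta\Delta^\alpha$ be the $\mathcal D$-module defined like $\mathbf C[N]_\Delta[\sigma]\Delta^\sigma$, with the number $\alpha$ in place of $\sigma$; again $\Delta^{\alpha+j}=\Delta^j\Delta^\alpha$. The specialization $h(\sigma)\Delta^\sigma\mapsto h(\alpha)\Delta^\alpha$ and the shift $h(\sigma)\Delta^\sigma\mapsto h(\sigma-j)\Delta^{\sigma-j}$ commute with functions and derivations, hence with $\mathcal D$. So \eqref{eq:BS} remains true when $\sigma$ is replaced by $\alpha$ or by $\sigma-j$.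

\subsection*{Roots of $b_0$ and generation over $\mathcal D$}
Here nothing is used about $\Delta$ except that it is a nonzero polynomial. If $b_0(\alpha)\neq0$, then \eqref{eq:BS} shows that $\Delta^\alpha\in\mathcal D\Delta^{\alpha+1}$. The converse is less direct: $b_0$ is defined by identities in the indeterminate $\sigma$, and an identity at the single value $\alpha$ lifts only up to an error, divisible by $\sigma-\alpha$, with poles along $\Delta=0$. The following argument of Kashiwara removes the poles with the functional equation itself, at the price of the factors $b_0(\sigma-j)$; this is harmless when these factors do not vanish at $\alpha$.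

\begin{lemma}\label{lem:kash}
If $b_0(\alpha)=0$ and $b_0(\alpha-j)\ne0$ for all integers $j\ge1$, then $\Delta^\alpha\notin\mathcal D\Delta^{\alpha+1}$.
\end{lemma}

\begin{proof}
Suppose that $P\Delta^{\alpha+1}=\Delta^\alpha$ with $P\in\mathcal D$. Write $P\Delta^{\sigma+1}-\Delta^\sigma=q_0(\sigma)\Delta^{\sigma-a}$ with $a\ge1$ and $q_0\in\mathbf C[N][\sigma]$. Specializing to $\sigma=\alpha$ gives $q_0(\alpha)=0$, so $q_0=(\sigma-\alpha)q$ with $q\in\mathbf C[N][\sigma]$, and
\[
\Delta^\sigma=P\Delta^{\sigma+1}-(\sigma-\alpha)q\,\Delta^{\sigma-a}.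
\]
Let $B(\sigma)=\prod_{j=1}^ab_0(\sigma-j)$ and $D_a(\sigma)=D(\sigma-a)\cdots D(\sigma-1)$. The shifted equations give $D_a(\sigma)\Delta^\sigma=B(\sigma)\Delta^{\sigma-a}$, and $B(\alpha)\ne0$ by hypothesis. Write $b_0(\sigma)=(\sigma-\alpha)c(\sigma)$ and multiply the displayed identity by $cB$:
\[
cB\,\Delta^\sigma=cB\,P\Delta^{\sigma+1}-q\,b_0B\,\Delta^{\sigma-a}=cB\,P\Delta^{\sigma+1}-q\,D_a\,b_0\Delta^\sigma=\bigl(cB\,P-q\,D_aD(\sigma)\bigr)\Delta^{\sigma+1}.
\]
Hence $cB$ lies in the ideal generated by $b_0$. But the multiplicity of $\alpha$ as a root of $cB$ is one less than its multiplicity as a root of $b_0$, a contradiction.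
\end{proof}

\begin{proposition}\label{prop:CD}
Let $t\in\mathbf C$. Then $\mathcal D\Delta^t=\mathbf C[N]_\Delta\Delta^t$ if and only if $b_0(t-m)\ne0$ for all integers $m\ge1$.
\end{proposition}

\begin{proof}
If no $t-m$ is a root, then $\Delta^{t-m}=b_0(t-m)^{-1}D(t-m)\Delta^{t-m+1}$, so $\Delta^{t-m}\in\mathcal D\Delta^t$ for all $m$ by induction; and every element of $\mathbf C[N]_\Delta\Delta^t$ has the form $p\Delta^{t-m}$ with $p\in\mathbf C[N]$. Conversely, suppose that some $t-m$ with $m\geq1$ is a root, and take the largest such $m$. Then $\alpha=t-m$ satisfies the hypotheses of Lemma~\ref{lem:kash}. Since $\Delta^t=\Delta^{m-1}\Delta^{\alpha+1}$, we have $\mathcal D\Delta^t\subset\mathcal D\Delta^{\alpha+1}$, and so $\Delta^\alpha\notin\mathcal D\Delta^t$.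
\end{proof}

\subsection*{The action of $\mathfrak g$ by differential operators}
To compare $\mathcal U(\mathfrak g)$ with $\mathcal D$ we express $F_t$ in the chart $N$ that belongs to $f_+$. An element $Y\in\mathfrak g$ acts on $R[f_+^{-1}]_0=\mathbf C[N]$ by a derivation $\xi_Y$. Put
\[
\pi_t(Y)=\xi_Y+t\,\frac{Yf_+}{f_+}\in\mathcal D .
\]
This is the action of $Y$ on $A_t=\mathbf C[N]f_+^t$, and $\mathcal D$ acts faithfully on $\mathbf C[N]$, so $\pi_t$ is a homomorphism of Lie algebras. It extends to an algebra homomorphism $\mathcal U(\mathfrak g)\to\mathcal D$, through which $\mathcal U(\mathfrak g)$ acts on every $\mathcal D$-module.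

\begin{lemma}\label{lem:chart}
\begin{itemize}
\item[(a)] The $\mathbf C[N]$-linear bijection $\iota\colon\mathbf C[N]_\Delta f_-^t\to\mathbf C[N]_\Delta\Delta^t$, $hf_-^t\mapsto h\Delta^t$, satisfies $\iota(u\psi)=\pi_t(u)\iota(\psi)$ for $u\in\mathcal U(\mathfrak g)$, and $\iota(f_+^mf_-^{t-m})=\Delta^{t-m}$.
\item[(b)] Every element of $\mathcal D$ is a finite sum $\sum_ip_i\,\pi_t(u_i)$ with $p_i\in\mathbf C[N]$ and $u_i\in\mathcal U(\mathfrak n)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) From $\Delta=f_-/f_+$ we get $\xi_Y\Delta/\Delta=Yf_-/f_--Yf_+/f_+$, so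
\[
\pi_t(Y)(h\Delta^t)=\Bigl(Yh+th\,\frac{\xi_Y\Delta}{\Delta}+th\,\frac{Yf_+}{f_+}\Bigr)\Delta^t=\Bigl(Yh+th\,\frac{Yf_-}{f_-}\Bigr)\Delta^t=\iota\bigl(Y(hf_-^t)\bigr).
\]
Also $f_+^mf_-^{t-m}=(f_+/f_-)^mf_-^t=\Delta^{-m}f_-^t$.

(b) For $Y\in\mathfrak n$ we have $Yf_+=0$, so $\pi_t(Y)=\xi_Y$ is the left-invariant vector field on $N$ defined by $Y$. On an affine algebraic group the left-invariant vector fields attached to a basis of the Lie algebra form a basis of the module of derivations of the coordinate ring. Hence $\mathcal D$, which is generated by $\mathbf C[N]$ and its derivations, is generated by $\mathbf C[N]$ and the $\xi_Y$ with $Y\in\mathfrak n$. The relation $\xi p=p\xi+\xi(p)$ moves all functions to the left.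
\end{proof}

Part (b) is the only place where the vector fields on $N$ are examined, and it does not require $\mathfrak n$ to be abelian.

\section{Two constraints on submodules}\label{sec:constraints}

The first constraint is that the modules are irreducible far to the left in the $t$-plane; the precise bound will play no role. Let $(\cdot,\cdot)$ be the form on $\mathfrak h^*$ induced by the Killing form, which is positive definite on the real span of the roots, and let $\rho_0$ be half the sum of the positive roots. Choose dual bases $h_i,h^i$ of $\mathfrak h$ and root vectors $e_{\pm\alpha}$ dual to each other for the Killing form. The Casimir element $\Omega=\sum_ih_ih^i+\sum_{\alpha>0}(e_\alpha e_{-\alpha}+e_{-\alpha}e_\alpha)$ is central in $\mathcal U(\mathfrak g)$, and $[e_\alpha,e_{-\alpha}]$ acts on a vector of weight $\mu$ by $(\alpha,\mu)$. So $\Omega$ acts on a vector of weight $\mu$ that is killed by $\bar{\mathfrak u}$ by the scalar $(\mu,\mu)-2(\rho_0,\mu)$.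

\begin{lemma}\label{lem:casimir}
If $\operatorname{Re}t<-(\rho_0,\rho_0)/(\beta,\beta)$, then $M(-t)$ is irreducible.
\end{lemma}

\begin{proof}
Let $K$ be a nonzero proper submodule, and choose a nonzero vector in $K$ of weight $\mu=-t\lambda+\nu$ with the height of $\nu$ as small as possible. It is killed by $\bar{\mathfrak u}$. We have $\nu\ne0$, since otherwise $K$ would contain $\mathbf 1$, and $\nu$ is a sum of roots of $\mathfrak n$. The generator $\mathbf 1$ is also killed by $\bar{\mathfrak u}$, and $\Omega$ acts on all of $M(-t)$ by the scalar by which it acts on $\mathbf 1$. Equating $(\mu,\mu)-2(\rho_0,\mu)$ with $t^2(\lambda,\lambda)+2t(\rho_0,\lambda)$ gives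
\begin{equation}\label{eq:casimir}
2t(\lambda,\nu)+2(\rho_0,\nu)-(\nu,\nu)=0 .
\end{equation}
Since $2(\rho_0,\nu)-(\nu,\nu)=(\rho_0,\rho_0)-(\rho_0-\nu,\rho_0-\nu)\le(\rho_0,\rho_0)$, we obtain $2\operatorname{Re}t\,(\lambda,\nu)\ge-(\rho_0,\rho_0)$. On the other hand the coefficient of $\beta$ in $\nu$ is at least $1$, so $2(\lambda,\nu)\ge2(\lambda,\beta)=(\beta,\beta)$. As $\operatorname{Re}t<0$, this gives $2\operatorname{Re}t\,(\lambda,\nu)\le\operatorname{Re}t\,(\beta,\beta)<-(\rho_0,\rho_0)$, a contradiction.
\end{proof}

The second constraint is the cancellation announced in Section~\ref{sec:P2}. It is easiest to see on the dual side. There $M(-t)$ is free of rank one over $\mathcal U(\mathfrak n)$ and grows like a polynomial ring in $d=\dim\mathfrak n$ variables; any proper quotient grows more slowly, and tensoring with a finite-dimensional module does not restore the order of growth.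

\begin{lemma}\label{lem:growth}
If $S$ is a proper submodule of $A_t$, then $R_kS\ne A_{t+k}$ for every $k\ge0$. The same holds with $F$ in place of $A$.
\end{lemma}

\begin{proof}
By \eqref{eq:T} it suffices to treat $A$. Suppose that $R_k\otimes S\to A_{t+k}$ is surjective. Taking restricted duals and using Proposition~\ref{prop:dual}, we obtain an injective $\mathfrak g$-homomorphism
\[
M(-t-k)\cong A_{t+k}^\circ\hookrightarrow R_k^*\otimes S^\circ,\qquad S^\circ\cong M(-t)/S^\perp,
\]
and $S^\perp\ne0$ because $S$ is proper. As $\mathcal U(\mathfrak n)$-modules, $M(-t-k)\cong\mathcal U(\mathfrak n)$ and $M(-t)/S^\perp\cong\mathcal U(\mathfrak n)/J$ for a nonzero left ideal $J$.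

Let $\mathcal U_j\subset\mathcal U(\mathfrak n)$ be the span of the products of at most $j$ elements of $\mathfrak n$, and let $\overline{\mathcal U}_j=\mathcal U_j/(\mathcal U_j\cap J)$ be its image in $\mathcal U(\mathfrak n)/J$. By PBW the associated graded algebra is $S(\mathfrak n)$, and $\dim\mathcal U_j=\binom{j+d}d$. The subspace $\operatorname{gr}J$ is a graded ideal of $S(\mathfrak n)$; it contains a nonzero homogeneous element, of degree $c$ say, and all its multiples. As $S(\mathfrak n)$ is a domain, these multiples span a space of dimension $\binom{j-c+d}d$ in degrees at most $j$, for $j\ge c$. Since $\dim(\mathcal U_j\cap J)$ is the dimension of the part of $\operatorname{gr}J$ of degree at most $j$,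
\[
\dim\overline{\mathcal U}_j\le\binom{j+d}d-\binom{j-c+d}d=O(j^{d-1}),
\]
because the two binomial coefficients are polynomials in $j$ with the same leading term $j^d/d!$.

Let $x\in R_k^*\otimes\mathcal U(\mathfrak n)/J$ be the image of the generator of $M(-t-k)$, and choose $a$ with $x\in R_k^*\otimes\overline{\mathcal U}_a$. The rule $Y(\phi\otimes y)=Y\phi\otimes y+\phi\otimes Yy$ shows that each $Y\in\mathfrak n$ maps $R_k^*\otimes\overline{\mathcal U}_i$ into $R_k^*\otimes\overline{\mathcal U}_{i+1}$. So $\mathcal U_jx\subset R_k^*\otimes\overline{\mathcal U}_{a+j}$, and this space has dimension $O(j^{d-1})$ because $R_k$ is finite-dimensional. But injectivity gives $\dim\mathcal U_jx=\binom{j+d}d$, a polynomial of degree $d$ in $j$. For large $j$ this is a contradiction.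
\end{proof}

\begin{remark}\label{rem:bounded}
The lemma concerns one $k$ at a time and fails for the union over $k$. Any nonzero submodule $S\subset A_t$ contains $f_+^t$, so $\bigcup_kf_+^{-k}R_kS\supset\bigcup_kf_+^{-k}R_kf_+^t=A_t$, even when $S$ is finite-dimensional. The proof also uses that the inducing representation is one-dimensional: a free $\mathcal U(\mathfrak n)$-module of rank two has a proper quotient that is free of rank one.
\end{remark}

\section{From the Weyl algebra to the enveloping algebra}\label{sec:main}

It remains to compare (B) and (C). Let $S=\mathcal U(\mathfrak g)f_-^t$. As in Section~\ref{sec:P2}, condition (C) gives for each $m$ an exponent $k$ with $f_+^{m+k}f_-^{t-m}\in R_kS$, and the negative root vectors improve this to $R_{m+k}f_-^{t-m}\subset R_kS$. If $k=0$ were possible for every $m$, we would be done, since $F_t=\bigcup_mR_mf_-^{t-m}$. In general $k$ depends on $m$ and we have no bound for it, while Lemma~\ref{lem:growth} applies to a fixed $k$ only. We must therefore conclude from a single value of $m$. Lemma~\ref{lem:casimir} makes this possible: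 for large $m$ the vector $f_-^{t-m}$ generates $F_{t-m}$, and this one fact replaces all the larger values of $m$.

\begin{proposition}\label{prop:BC}
Let $t\in\mathbf C$. Then $\mathcal U(\mathfrak g)f_-^t=F_t$ if and only if $\mathcal D\Delta^t=\mathbf C[N]_\Delta\Delta^t$.
\end{proposition}

\begin{proof}
Let $S=\mathcal U(\mathfrak g)f_-^t\subset F_t\subset\mathbf C[N]_\Delta f_-^t$.

Suppose that $S=F_t$. For every $m\ge0$ the fraction $(f_+/f_-)^m$ lies in $R[f_-^{-1}]_0$, so $f_+^mf_-^{t-m}\in S$. By Lemma~\ref{lem:chart}(a), $\Delta^{t-m}\in\pi_t(\mathcal U(\mathfrak g))\Delta^t\subset\mathcal D\Delta^t$, and these powers generate $\mathbf C[N]_\Delta\Delta^t$ over $\mathbf C[N]$.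

Conversely, suppose that $\mathcal D\Delta^t=\mathbf C[N]_\Delta\Delta^t$. Fix $m\ge1$ with $\operatorname{Re}(t-m)<-(\rho_0,\rho_0)/(\beta,\beta)$. By Lemma~\ref{lem:casimir} and Proposition~\ref{prop:dual}, the module $F_{t-m}$ is irreducible.

\emph{Step 1: clearing denominators.} By hypothesis and Lemma~\ref{lem:chart}(b), $\Delta^{t-m}=\sum_ip_i\,\pi_t(u_i)\Delta^t$ with finitely many $p_i\in\mathbf C[N]$ and $u_i\in\mathcal U(\mathfrak n)$. Applying $\iota^{-1}$ gives $f_+^mf_-^{t-m}=\sum_ip_i\,(u_if_-^t)$. By Lemma~\ref{lem:ring}(c) we can write $p_i=r_i/f_+^k$ with a common $k\ge0$ and $r_i\in R_k$. Multiplying by $f_+^k$ in $\widetilde Rf_-^t$, we obtain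
\[
f_+^{m+k}f_-^{t-m}=\sum_ir_i\,(u_if_-^t)\in R_kS\subset F_{t+k}.
\]

\emph{Step 2: lowering.} Since $\bar{\mathfrak u}f_-=0$, formula \eqref{eq:action} gives $\bar{\mathfrak u}f_-^{t-m}=0$, and then \eqref{eq:product} gives $u(rf_-^{t-m})=(ur)f_-^{t-m}$ for $u\in\mathcal U(\bar{\mathfrak u})$ and $r\in R_{m+k}$. As $R_kS$ is a $\mathfrak g$-submodule, Step~1 and Lemma~\ref{lem:ring}(a) yield
\[
R_kS\supset\mathcal U(\bar{\mathfrak u})\bigl(f_+^{m+k}f_-^{t-m}\bigr)=\bigl(\mathcal U(\bar{\mathfrak u})f_+^{m+k}\bigr)f_-^{t-m}=R_{m+k}f_-^{t-m}.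
\]

\emph{Step 3: from the generator to the module.} Let $S'=\{\psi\in F_{t-m}:R_{m+k}\psi\subset R_kS\}$. For $\psi\in S'$, $r\in R_{m+k}$ and $Y\in\mathfrak g$ we have $r(Y\psi)=Y(r\psi)-(Yr)\psi$, and both terms lie in $R_kS$. So $S'$ is a submodule of $F_{t-m}$. It contains $f_-^{t-m}\ne0$ by Step~2, hence $S'=F_{t-m}$ by irreducibility. Taking $r=f_-^{m+k}$, we find
\[
R_kS\supset f_-^{m+k}F_{t-m}=R[f_-^{-1}]_0\,f_-^{t+k}=F_{t+k}.
\]

\emph{Step 4: cancellation.} We have $R_kS=F_{t+k}$, so $S=F_t$ by Lemma~\ref{lem:growth}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]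
Put $t=-s$. Conditions (A) and (B) of Section~\ref{sec:intro} are equivalent by Proposition~\ref{prop:dual}, (B) and (C) by Proposition~\ref{prop:BC}, and (C) and (D) by Proposition~\ref{prop:CD}. Since $b_0(t-m)=b(s+m)$, the equivalence of (A) and (D) is the theorem.
\end{proof}

\begin{remark}\label{rem:hyp}
The match between $\lambda$ and $\mathfrak p$ enters in two ways. That $\lambda$ is orthogonal to the roots of $\mathfrak l$ makes $\lambda$ and $\chi$ characters. That $\lambda$ pairs positively with every root of $\mathfrak n$ is used in Lemma~\ref{lem:ring}(b), where the stabilizer of $\lambda$ must be no larger than $W_{\mathfrak l}$, and in Lemma~\ref{lem:casimir}. Without it the picture breaks down: for $\mathfrak{sl}(3,\mathbf C)$ and $\lambda=\varepsilon_1$, the module induced from the character $s\lambda$ of the lower triangular Borel subalgebra is reducible for every $s$, because $E_{21}E_{23}\mathbf 1=0$ and $E_{32}E_{23}\mathbf 1=(E_{33}-E_{22})\mathbf 1=0$.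
\end{remark}

\section{A nonabelian example: the symplectic algebra}\label{sec:sp}

Let $\mathfrak g=\mathfrak{sp}(2\ell,\mathbf C)$ with $\ell\ge2$, with simple roots $\varepsilon_1-\varepsilon_2,\dots,\varepsilon_{\ell-1}-\varepsilon_\ell,2\varepsilon_\ell$, and let $\beta=\varepsilon_1-\varepsilon_2$. Then $\lambda=\varepsilon_1$, and $V=\mathbf C^{2\ell}$ is the defining representation, with weights $\pm\varepsilon_i$ and invariant symplectic form $\omega$. The roots of $\mathfrak n$ are $\varepsilon_1\pm\varepsilon_j$ $(j\ge2)$ and $2\varepsilon_1$, and $\mathfrak n$ is not abelian, since $(\varepsilon_1-\varepsilon_2)+(\varepsilon_1+\varepsilon_2)$ is a root. The functional $\omega(\cdot,v_-)$ vanishes on all weight spaces except that of $\varepsilon_1$, so we may take it as $v_-^*$. An element $X\in\mathfrak n$ raises the coefficient of $\varepsilon_1$ in a weight, which takes only the values $-1,0,1$; hence $X^3=0$ on $V$, and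
\[
\Delta(X)=\omega(v_-,v_-)+\omega(Xv_-,v_-)+\tfrac12\,\omega(X^2v_-,v_-)=\omega(Xv_-,v_-),
\]
because $\omega(X^2v_-,v_-)=-\omega(Xv_-,Xv_-)=0$. Thus $\Delta$ is a nonzero linear form, $b(s)=1-s$ as in Example~\ref{ex:sl2}, and Theorem~\ref{thm:main} shows that $M(s)$ is reducible exactly for $s=0,-1,-2,\dots$.

The Casimir condition \eqref{eq:casimir} alone does not give this answer. It is homogeneous in the form, so we may normalize $(\varepsilon_i,\varepsilon_j)=\delta_{ij}$, and $\rho_0=\ell\varepsilon_1+(\ell-1)\varepsilon_2+\dots+\varepsilon_\ell$. For the weight $\nu=2c\varepsilon_1$ of $\mathcal U(\mathfrak n)$, with $c\ge1$, condition \eqref{eq:casimir} reads $4c(t+\ell-c)=0$. It is satisfied at $t=c-\ell$, and for $c=1,\dots,\ell-1$ these are the points $s=\ell-1,\dots,1$, where $M(s)$ is irreducible.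

\begin{thebibliography}{1}

\bibitem{DOHS}
\emph{Differential Operators On Homogeneous Spaces},
\texttt{http://math.okstate.edu/people/zierau/papers/ICE/ICE-course.pdf}.

\end{thebibliography}
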